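# Coexistence in the edge–triangle random graph: the sparse phase carries all the mass

## 1. One limit for the edge density on the coexistence curve

**Theorem 1.** For $m\in\mathbb N$, $\alpha\ge 0$, $h\in\mathbb R$ let $P_{m,\alpha,h}$ be the probability measure on simple graphs with vertex set $[m]=\{1,\dots,m\}$ given by
$$P_{m,\alpha,h}(\underline x)=\frac{e^{H(\underline x)}}{Z_{m,\alpha,h}},\qquad H(\underline x)=\frac{\alpha}{m}\,\mathrm{Tri}(\underline x)+h\,S_m(\underline x),$$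
where $\mathrm{Tri}$ is the number of triangles, $S_m$ the number of edges, and $Z_{m,\alpha,h}$ the normalizing constant. Let
$$U_{\alpha,h}(u)=\frac{\alpha}{6}u^3+\frac h2u-\frac12I(u),\qquad I(u)=u\log u+(1-u)\log(1-u),\qquad u\in[0,1],$$
and let $\mathcal M^{RS}$ be the set of $(\alpha,h)$, $\alpha\ge0$, at which $U_{\alpha,h}$ has more than one global maximizer; it then has exactly two, $0<u_1^*<u_2^*<1$. For $u\in(0,1)$ put $v(u)=u(1-u)$, $w(u)=\alpha u^2(1-u)$,
$$\kappa(u)=-\tfrac12\log(1-w(u))-\tfrac12w(u)+\tfrac{\alpha^2}{12}v(u)^3,\qquad g(u)=-\tfrac\alpha3u^3+\kappa(u),\qquad \Delta=g(u_1^*)-g(u_2^*).$$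
Then, for every $(\alpha,h)\in\mathcal M^{RS}$, $\Delta>0$, and for all small $\eta>0$,
$$P_{m,\alpha,h}\big(|2S_m/m^2-u_2^*|\le\eta\big)=e^{-m\Delta+o(m)},\qquad P_{m,\alpha,h}\big(|2S_m/m^2-u_1^*|\le\eta\big)=1-e^{-m\Delta+o(m)}.$$
Hence $2S_m/m^2\to\delta_{u_1^*}$ in distribution.

At a point where $U$ has two equally high peaks one might expect the density $2S_m/m^2$ to hesitate between $u_1^*$ and $u_2^*$ and to pick each with a positive limiting probability. The theorem says that it does not. To order $m^2$ in the exponent the two phases have equal weight, but at order $m$ they differ, and the sparse phase always wins.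

## 2. The mean-field function and the conjectured mixture

We write $x_{ij}\in\{0,1\}$ for the edge indicators, so a graph is a configuration $\underline x$ indexed by the $N=\binom m2$ pairs. For $m=3$, of the eight graphs only the complete one has a triangle, so
$$Z_{3,\alpha,h}=(1+e^h)^3+e^{3h}(e^{\alpha/3}-1).$$

We may use the following facts.

* (a) For $\alpha\ge0$, the limit $f(\alpha,h)=\lim_m\frac1{m^2}\log Z_{m,\alpha,h}$ exists and equals $\sup_{u\in[0,1]}U_{\alpha,h}(u)$.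
* (b) Let $\mathcal U^{RS}$ be the set of $(\alpha,h)$, $\alpha\ge 0$, at which $U_{\alpha,h}$ has a unique global maximizer $u^*$. There $2S_m/m^2\to u^*$ almost surely.
* (c) The complement $\mathcal M^{RS}$ of $\mathcal U^{RS}$ in $\{\alpha\ge0\}$ is a curve $h=q(\alpha)$, $\alpha>\alpha_c=27/8$, ending at the critical point $(\alpha_c,h_c)=(27/8,\log2-3/2)$. On $\mathcal M^{RS}$ there are exactly two global maximizers $0<u_1^*<u_2^*<1$, both nondegenerate: $1-2\alpha(u_i^*)^2(1-u_i^*)>0$, that is, $2w(u_i^*)<1$.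

The word "nondegenerate" comes from
$$U''(u)=\alpha u-\frac1{2u(1-u)}=\frac{2w(u)-1}{2v(u)}.\tag{1}$$

The statement that Theorem 1 decides is Conjecture 2 of "Limit Theorems For Exponential Random Graphs" (http://www.dme.ufrj.br/wp-content/uploads/2022/05/bianchi-05-23-2022.pdf). With $D(u_i^*)=(1-2\alpha(u_i^*)^2(1-u_i^*))^{-1/2}$, it says that for every $(\alpha,h)\in\mathcal M^{RS}$
$$\frac{2S_m}{m^2}\xrightarrow{d}k\,\delta_{u_1^*}+(1-k)\,\delta_{u_2^*}\quad\text{w.r.t. }P_{m,\alpha,h},\qquad k=\frac{D(u_1^*)}{D(u_1^*)+D(u_2^*)}.$$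
By (c), $0<D(u_i^*)<\infty$, so $k\in(0,1)$ and the conjectured limit is a genuine mixture. By Theorem 1 the limit is a single Dirac mass. So **Conjecture 2 is false, at every point of $\mathcal M^{RS}$.**

The proof gives two more statements.

**Theorem 2 (second order of the free energy).** For $\alpha>0$ and $(\alpha,h)\ne(\alpha_c,h_c)$,
$$\log Z_{m,\alpha,h}=m^2f+m\big(-f+\max_ug(u)\big)+o(m),$$
the maximum being over the global maximizers $u$ of $U_{\alpha,h}$.

**Theorem 3 (transition window).** Let $\alpha>\alpha_c$, $x_m\to x\in\mathbb R$, $h_m=q(\alpha)+x_m/m$, and $x_c=2\Delta/(u_2^*-u_1^*)>0$, where $u_i^*$ and $\Delta$ are taken at $(\alpha,q(\alpha))$. Under $P_{m,\alpha,h_m}$, $2S_m/m^2\to\delta_{u_1^*}$ if $x<x_c$ and $\to\delta_{u_2^*}$ if $x>x_c$. For every $k\in(0,1)$ there is a sequence $h_m=q(\alpha)+x_c/m+o(1/m)$ with $2S_m/m^2\to k\delta_{u_1^*}+(1-k)\delta_{u_2^*}$ in distribution.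

So mixtures exist, but at a field shifted by $x_c/m$, and there every weight can be produced.

The one case computable by hand is $\alpha=0$. The edges are independent, $Z=(1+e^h)^N$, $f=\frac12\log(1+e^h)$, and $\log Z=m^2f-mf$ exactly. This is the shape of Theorem 2 with $g=0$, and the term $-mf$ is only the difference between $2N=m^2-m$ and $m^2$. All the interest is in $g$.

## 3. Replacing triangles by a function of the edge count

Where do the weights $D(u_i^*)$ come from? The natural simplification is to replace $\mathrm{Tri}$ by what the edge density alone predicts. Put $u=S_m/N$ and give a graph the weight $\exp\{2N(\frac\alpha6u^3+\frac h2u)\}$, i.e. replace $\frac\alpha m\mathrm{Tri}$ by $\frac{N\alpha}3u^3$. By Stirling, uniformly for $u$ in compact subsets of $(0,1)$, the total weight of the graphs with $S=uN$ edges is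
$$\binom NS e^{2N(\frac\alpha6u^3+\frac h2u)}=\frac{1+o(1)}{\sqrt{2\pi Nv(u)}}\,e^{2NU(u)}.$$
Since $\binom NS\le e^{-NI(S/N)}$, values of $u$ bounded away from the maximizers contribute at most $(N+1)e^{2N(\max U-c)}$ for some $c>0$. Near $u_i^*$, (1) gives $2NU(u)=2NU(u_i^*)-\frac{N(1-2w_i)}{2v_i}(u-u_i^*)^2+O(N|u-u_i^*|^3)$, with $v_i=v(u_i^*)$, $w_i=w(u_i^*)$. Summing over $u\in\frac1N\mathbb Z$ by Laplace's method, the contribution of the peak is asymptotic to
$$e^{2NU(u_i^*)}\cdot N\cdot\frac1{\sqrt{2\pi Nv_i}}\sqrt{\frac{2\pi v_i}{N(1-2w_i)}}=D(u_i^*)\,e^{2NU(u_i^*)}.$$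
For the simplified model, then, the conjectured mixture is exactly right.

Here is where the argument stops working for the true model. Comparing factors of size $O(1)$ requires the exponent to be known up to $o(1)$, while the replacement is not even correct up to $o(m)$. Average over graphs with exactly $S=uN$ edges:
$$\frac\alpha m\,\mathbb E\,\mathrm{Tri}=\frac\alpha m\binom m3\frac{S(S-1)(S-2)}{N(N-1)(N-2)}=\frac\alpha m\binom m3u^3+O(1)=\frac{N\alpha}3u^3-\frac{\alpha(m-1)}3u^3+O(1)$$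
for fixed $u$, because $\frac\alpha m\binom m3=\frac{\alpha(m-1)(m-2)}6=\frac{N\alpha}3-\frac{\alpha(m-1)}3$. The average alone shifts the exponent by $-\frac\alpha3mu^3$, which is different at $u_1^*$ and $u_2^*$. This is the first term of $g$. The fluctuations of $\mathrm{Tri}$ also contribute at order $m$; they produce $\kappa$, and computing them is the work of these notes.

## 4. Graphons and concentration at the maximizers

A graphon is a symmetric measurable $W:[0,1]^2\to[0,1]$. A graph $G$ on $[m]$ gives the graphon $W_G$ equal to $x_{ij}$ on the square $[\frac{i-1}m,\frac im)\times[\frac{j-1}m,\frac jm)$, with $0$ on the diagonal squares. The cut norm is $\|R\|_\square=\sup_{S,T}|\int_{S\times T}R|$, and the cut metric is $\delta_\square(W,W')=\inf_\sigma\|W^\sigma-W'\|_\square$ over measure-preserving relabellings $\sigma$. The densities are $t(K_2,W)=\iint W$ and $t(K_3,W)=\iiint W(x,y)W(y,z)W(x,z)$. Two small examples: for the constant graphon $p$ we have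 $t(K_3,p)=p^3$; and if $G$ is a single edge on two vertices, then $R=W_G-\frac12=-\frac12r(x)r(y)$ with $r=1$ on $[0,\frac12)$ and $-1$ on $[\frac12,1)$. Since $\int_Sr\in[-\frac12,\frac12]$, we get $\|R\|_\square=\frac18$, whereas $\iint|R|=\frac12$.

The only external input besides (a)–(c) is Chatterjee–Diaconis, *Ann. Statist.* 41 (2013), Theorem 3.2:

**Theorem 4.** Let $T$ be a bounded function on graphons (up to relabelling), continuous for $\delta_\square$; let $G$ be a random graph on $[m]$ with probability proportional to $e^{m^2T(G)}$, and let $F^*$ be the set of maximizers of $T(W)-\frac12\iint I(W)$. For every $\eta>0$ there are $C,\gamma>0$ with $P(\delta_\square(G,F^*)>\eta)\le Ce^{-\gamma m^2}$ for all $m$.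

Our model has $T=\frac\alpha6t(K_3,\cdot)+\frac h2t(K_2,\cdot)$, since $t(K_3,W_G)=6\,\mathrm{Tri}/m^3$ and $t(K_2,W_G)=2S_m/m^2$.

**Lemma 5.** For $\alpha\ge0$, $F^*$ consists of the constants maximizing $U_{\alpha,h}$.

*Proof.* By AM–GM, $W(x,y)W(y,z)W(x,z)\le\frac13(W(x,y)^3+W(y,z)^3+W(x,z)^3)$, so $t(K_3,W)\le\iint W^3$ and the functional is at most $\iint U_{\alpha,h}(W)\le\sup U_{\alpha,h}$. Constants maximizing $U_{\alpha,h}$ attain this. If $\alpha>0$, equality forces $W(x,y)=W(y,z)=W(x,z)$ for a.e. $(x,y,z)$. Then for a.e. $y$ the function $W(\cdot,y)$ is a.e. equal to a constant $c(y)$; by symmetry $W(x,y)=c(x)=c(y)$ a.e., so $W$ is a.e. constant, and the constant maximizes $U_{\alpha,h}$. If $\alpha=0$, equality forces $W(x,y)$ to be a.e. the unique maximizer of the strictly concave $U_{0,h}$. $\square$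

## 5. Centering at a maximizer

**Standing assumptions for Sections 5–10.** Fix $\alpha>0$, $h$ and a global maximizer $p$ of $U=U_{\alpha,h}$ with $2w<1$, where $w=w(p)$, $v=v(p)$; note $w=\alpha pv$. Since $U'(0^+)=+\infty$ and $U'(1^-)=-\infty$, maximizers are interior, and $U'(p)=0$ reads
$$\lambda:=\log\frac p{1-p}=h+\alpha p^2.\tag{2}$$
By (b) and (c), $U$ has at most two maximizers. Put $\varepsilon_1=\frac14|p'-p|$ if there is another maximizer $p'$, and $\varepsilon_1=1$ otherwise. The letter $K$ denotes constants depending only on $(\alpha,p)$, possibly changing from line to line; $O(\cdot)$ hides such constants. "For $m$ large" may depend on $t,\varepsilon,\delta$.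

Let $y$ be the symmetric $m\times m$ matrix with zero diagonal and $y_{ij}=x_{ij}-p$ for $i\ne j$, so $|y_{ij}|\le1$. With $\|\cdot\|$ the operator norm and $\|\cdot\|_F$ the Frobenius norm, put
$$d=y\mathbf1,\quad A=y^2,\quad s=\mathbf1^Ty\mathbf1,\quad Y=\tfrac s2,\quad C=\tfrac12(|d|^2-\|y\|_F^2),\quad\tilde T=\tfrac16\mathrm{tr}\,y^3,\quad B_\varepsilon=\{\|y\|\le\varepsilon m\}.$$
Here $d_i$ is the centered degree of $i$, $A_{ij}=\sum_ky_{ik}y_{kj}$ the centered codegree, $Y$ the sum of $y$ over edges, $C$ the sum of $y_{ij}y_{ik}$ over cherries (pairs of edges sharing a vertex $i$), and $\tilde T$ the sum of $yyy$ over triangles. On $B_\varepsilon$ we have $|s|\le\|y\||\mathbf1|^2\le\varepsilon m^2$, i.e.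
$$|2S_m-pm(m-1)|\le\varepsilon m^2.\tag{3}$$

The event $B_\varepsilon$ means "$G$ looks like a $p$-random graph", which is more than having the right number of edges. For $p=\frac12$ and the balanced complete bipartite graph, $m$ even, $s=\frac{m^2}2-\frac{m(m-1)}2=\frac m2$ is small. But for the vector $r=\pm1$ on the two sides, $(yr)_i=-\frac12r_i(\frac m2-1)-\frac12r_i\frac m2=-\frac{m-1}2r_i$, so $\|y\|\ge\frac{m-1}2$.

**Step 1: the weights in centered form.** This isolates the part of $H$ that is neither constant nor linear at leading order. Expand $\prod(p+y)$ over each triangle. Each edge lies in $m-2$ triangles and each cherry in exactly one, so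
$$\mathrm{Tri}=\binom m3p^3+p^2(m-2)Y+pC+\tilde T.$$
(For $m=3$ this is just the expansion of $(p+y_{12})(p+y_{13})(p+y_{23})$.) With
$$Q=\frac\alpha m\big(\tilde T+pC-2p^2Y\big)$$
we get $H=Q+\alpha p^2Y+\frac\alpha m\binom m3p^3+h(Y+Np)=Q+\lambda Y+\frac\alpha m\binom m3p^3+hNp$. Let $P_p,E_p$ refer to independent Bernoulli($p$) edges; then $P_p(\underline x)=(1-p)^Ne^{\lambda(Y+Np)}$, so
$$e^H=e^QP_p(\underline x)\exp\Big\{-N\log(1-p)+N(h-\lambda)p+\tfrac\alpha m\tbinom m3p^3\Big\}.$$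
Here $(h-\lambda)p=-\alpha p^3$ and $\frac\alpha m\binom m3=\frac{N\alpha}3-\frac{\alpha(m-1)}3$. On the other hand, as $I(p)=p\lambda+\log(1-p)$, we have $2U(p)=\frac\alpha3p^3+hp-p\lambda-\log(1-p)=\frac\alpha3p^3-\alpha p^3-\log(1-p)$. So, for every event $B$,
$$Z(B):=\sum_{\underline x\in B}e^H=\exp\Big\{2N\,U(p)-\tfrac{\alpha(m-1)}3p^3\Big\}\,E_p[\mathbf 1_Be^Q].\tag{4}$$
The prefactor already shows the terms $-mU(p)$ and $-\frac\alpha3mp^3$. What remains is to prove $\log E_p[\mathbf 1_{B_\varepsilon}e^Q]=m\kappa(p)+o(m)$.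

**Step 2: why a Gaussian guess for $Q$ is not enough.** Distinct monomials in independent centered variables are orthogonal, so $E_pQ=0$ and
$$E_pQ^2=\frac{\alpha^2}{m^2}\Big[\tbinom m3v^3+3\tbinom m3p^2v^2+4p^4Nv\Big]=m\Big(\frac{\alpha^2v^3}6+\frac{w^2}2\Big)+O(1).$$
If $e^Q$ behaved like the exponential of a Gaussian, we would get half the variance, $m(\frac{\alpha^2v^3}{12}+\frac{w^2}4)$. The triangle term agrees with $\kappa$. The cherry term does not: $-\frac12\log(1-w)-\frac w2=\frac12\sum_{j\ge2}\frac{w^j}j$, of which $\frac{w^2}4$ is only the first summand. The reason is visible in $\frac{\alpha p}mC=\sum_i\frac{\alpha p}{2m}(d_i^2-\sum_jy_{ij}^2)$: heuristically $d_i\approx\sqrt{mv}\,Z$ with $Z$ standard normal, so each vertex contributes about $\frac w2(Z^2-1)$, and $E\,e^{w(Z^2-1)/2}=(1-w)^{-1/2}e^{-w/2}$. The tilt by $e^Q$ changes the variance of every degree, and this must be followed all the way. Moreover, the restriction to $B_\varepsilon$ cannot be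 dropped: on $\mathcal M^{RS}$, by (4) with $B$ everything, $E_pe^Q$ contains the contribution of the other phase too.

**Step 3: interpolation.** We turn the tilt on gradually and compute the derivative. For $t\in[0,1]$ let $dP_t/dP_p=e^{tQ}/E_pe^{tQ}$, with expectation $E_t$. Then
$$\frac{d}{dt}\log E_p[\mathbf 1_Be^{tQ}]=E_t[Q\mid B],$$
a first moment under a tilted measure. Since $Q=H-\lambda Y+\text{const}$, the weight of $P_t$ is proportional to $e^{tH+(1-t)\lambda Y}$, so $P_t=P_{m,t\alpha,h_t}$ with $h_t=th+(1-t)\lambda=\lambda-t\alpha p^2$, and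
$$U_{t\alpha,h_t}=tU_{\alpha,h}+(1-t)U_{0,\lambda}.$$
As $U_{0,\lambda}$ is uniquely maximized at $p$, and $p$ maximizes $U_{\alpha,h}$, **$p$ is the unique maximizer of $U_{t\alpha,h_t}$ for $t<1$**. At $t=1$ it is a maximizer, perhaps not the only one.

## 6. Localization in operator norm

**Lemma 6.** Let $p\in(0,1)$ and $\varepsilon'>0$. There are $\eta>0$ and $m_0$ such that for $m\ge m_0$, $\delta_\square(G,p)\le\eta$ implies $\|y\|\le\varepsilon'm$.

*Proof.* Let $R=W_G-p$ and let $M=y-pI$, whose entries are the values of $R$ (diagonal included). Constants are invariant under relabelling, so $\delta_\square(G,p)=\|R\|_\square=:\eta'$. If $f,f'$ take values in $[0,1]$, then $|\iint R(a,b)f(a)f'(b)|\le\eta'$ (write $f,f'$ as averages of indicators of level sets). Splitting into positive and negative parts, the bound becomes $4\eta'$ for $|f|,|f'|\le1$. For fixed $c,d$ apply this with $f(a)=R(a,d)$, $f'(b)=R(b,c)$, multiply by $R(c,d)\in[-1,1]$ and integrate over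 $c,d$:
$$t(C_4,R)=\int R(a,b)R(b,c)R(c,d)R(d,a)\,da\,db\,dc\,dd\le4\eta'.$$
Hence $\|M\|^4\le\mathrm{tr}\,M^4=m^4t(C_4,R)\le4\eta'm^4$, and $\|y\|\le\|M\|+p\le(4\eta')^{1/4}m+1$. Choose $\eta$ with $(4\eta)^{1/4}\le\varepsilon'/2$ and $m_0\ge2/\varepsilon'$. $\square$

**Lemma 7 (localization).** For $t\in[0,1]$ and $0<\varepsilon'<\varepsilon''\le\varepsilon_1$ there is $\gamma>0$ with $P_t(B_{\varepsilon''}\setminus B_{\varepsilon'})\le e^{-\gamma m^2}P_t(B_{\varepsilon'})$ for $m$ large. Moreover $P_p(B_{\varepsilon'})\to1$.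

*Proof.* **Step 1: the shell is unlikely.** By Section 5, Step 3 and Lemma 5, for $P_t$ the set $F^*$ is $\{p\}$, or possibly $\{p,p'\}$ when $t=1$. By Lemma 6, if $\eta$ is small and $m$ large, $\delta_\square(G,p)\le\eta$ implies $G\in B_{\varepsilon'}$. With $t=0$, Theorem 4 gives $P_p(B_{\varepsilon'}^c)\to0$. Suppose $\delta_\square(G,p')\le\eta<\frac12|p'-p|$ for another maximizer $p'$. Then $|2S_m/m^2-p'|\le\eta$, so $|s|\ge m^2(|p'-p|-\eta)-m$ and
$$\|y\|\ge|s|/m\ge\tfrac12|p'-p|m-1>\varepsilon''m$$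
for $m$ large, since $\varepsilon''\le\frac14|p'-p|$. So a graph in $B_{\varepsilon''}\setminus B_{\varepsilon'}$ has $\delta_\square(G,F^*)>\eta$, and Theorem 4 gives $P_t(B_{\varepsilon''}\setminus B_{\varepsilon'})\le Ce^{-2\gamma m^2}$ for some $\gamma>0$.

**Step 2: the ball is not too unlikely.** We need $P_t(B_{\varepsilon'})\ge e^{-o(m^2)}$. By (4) with $B$ everything and (a), $E_pe^Q=e^{o(m^2)}$, because $f=U(p)$; by Jensen $E_pe^{tQ}\le(E_pe^Q)^t\le e^{o(m^2)}$. Also by Jensen,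
$$E_p[\mathbf 1_{B_{\varepsilon'}}e^{tQ}]\ge P_p(B_{\varepsilon'})\exp\big(tE_p[Q\mid B_{\varepsilon'}]\big).$$
Since $E_pQ=0$ and $|Q|\le Km^2$, $E_p[Q\mathbf 1_{B_{\varepsilon'}}]=-E_p[Q\mathbf 1_{B_{\varepsilon'}^c}]\ge-Km^2P_p(B_{\varepsilon'}^c)=-o(m^2)$ by Step 1. So $P_t(B_{\varepsilon'})=E_p[\mathbf 1_{B_{\varepsilon'}}e^{tQ}]/E_pe^{tQ}\ge e^{-o(m^2)}\ge Ce^{-\gamma m^2}$ for $m$ large, and the lemma follows. $\square$

## 7. Uniform control of degrees and codegrees

The bound $\|y\|\le\varepsilon m$ says nothing good about a single row: one degree could deviate by a constant times $m$ at a cost of only order $\sqrt m$ in operator norm. We need all $d_i$ and $A_{ij}$ to be small compared with $m$. What makes this true is that $p$ is a *global* maximizer of $U$.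

**Lemma 8.** Let $G_\delta=\{\max_i|d_i|\le\delta m,\ \max_{i\ne j}|A_{ij}|\le\delta m\}$. For $\delta\in(0,1]$ there is $\varepsilon_0(\delta)\in(0,\min(\delta,\varepsilon_1/2)]$ such that for $0<\varepsilon\le\varepsilon_0(\delta)$ and $t\in[0,1]$ there is $c>0$ with $P_t(G_\delta^c\mid B_\varepsilon)\le e^{-cm}$ for $m$ large.

*Proof.* **Step 1: global maximality as an entropy inequality.** Let $\mathrm{KL}(s|p)=s\log\frac sp+(1-s)\log\frac{1-s}{1-p}=I(s)-I(p)-\lambda(s-p)$. (In this step and in Step 3, $s\in[0,1]$ is a number.) Using $h-\lambda=-\alpha p^2$ and $s^3-p^3-3p^2(s-p)=(s-p)^2(s+2p)$,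
$$0\ge2(U(s)-U(p))=\tfrac\alpha3(s^3-p^3)-\alpha p^2(s-p)-\mathrm{KL}(s|p)=\tfrac\alpha3(s-p)^2(s+2p)-\mathrm{KL}(s|p).$$
Hence
$$\mathrm{KL}(s|p)-\tfrac{\alpha p}2(s-p)^2\ge\alpha(s-p)^2\big(\tfrac s3+\tfrac p6\big)\ge\tfrac{\alpha p}6(s-p)^2.\tag{5}$$

**Step 2: the law of one row.** Fix $i$. Let $y'$ be $y$ with row and column $i$ removed and $y_i\in\mathbb R^{m-1}$ the off-diagonal part of row $i$. Collecting triangles through $i$, cherries centered at $i$, cherries with one leg at $i$ and center elsewhere, and edges at $i$, the part of $Q$ involving $y_i$ is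
$$Q_i=\frac\alpha m\Big[\tfrac12y_i^Ty'y_i+\tfrac p2(d_i^2-|y_i|^2)+p\,y_i^Ty'\mathbf1-2p^2d_i\Big].$$
If $\|y'\|\le\varepsilon m$, it differs from $\frac{\alpha p}{2m}d_i^2$ by at most $\frac\alpha m(\frac12\varepsilon m^2+\frac12m+\varepsilon m^2+2m)=\alpha(\frac32\varepsilon m+\frac52)\le2\alpha\varepsilon m$ for $m\ge5/\varepsilon$. Under $P_p$, $y_i$ and $y'$ are independent, so under $P_t$, given $y'$, the law of $y_i$ is the Bernoulli law tilted by $e^{tQ_i}$. The normalization is at least $e^{-2\alpha\varepsilon m}E_p[e^{t\alpha pd_i^2/(2m)}]\ge e^{-2\alpha\varepsilon m}$. So, given $y'$ with $\|y'\|\le\varepsilon m$, every event $\mathcal A$ for $y_i$ satisfies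
$$P_t(\mathcal A\mid y')\le e^{4\alpha\varepsilon m}E_p\big[e^{\alpha pd_i^2/(2m)}\mathbf 1_{\mathcal A}\big].\tag{6}$$

**Step 3: large degrees.** Put $n=m-1$. With $ns$ edges at $i$, $d_i=n(s-p)$, and
$$P_p(d_i=n(s-p))=\binom n{ns}p^{ns}(1-p)^{n-ns}=\binom n{ns}s^{ns}(1-s)^{n-ns}e^{-n\mathrm{KL}(s|p)}\le e^{-n\mathrm{KL}(s|p)}.$$
Since $\frac{n^2}m\le n$, (5) bounds $e^{\alpha pd_i^2/(2m)}P_p(d_i=n(s-p))$ by $e^{-n\alpha p(s-p)^2/6}$. There are $m$ values of $d_i$, and $|d_i|>\delta'm$ implies $|s-p|>\delta'$, so for every $\delta'>0$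
$$E_p\big[e^{\alpha pd_i^2/(2m)}\mathbf 1_{|d_i|>\delta'm}\big]\le m\,e^{-n\alpha p\delta'^2/6}.\tag{7}$$

**Step 4: large codegrees.** For $j\ne i$, $A_{ij}=\sum_{k\ne i}y_{ik}a_k$ with $a_k=y_{jk}$ determined by $y'$ and $|a_k|\le1$. By Hoeffding's inequality $P_p(|A_{ij}|>\delta m\mid y')\le2e^{-2\delta^2m}$. Take $\delta'=\delta\min(1,\alpha^{-1/2})$. On $|d_i|\le\delta'm$ the exponential is at most $e^{\alpha p\delta'^2m/2}\le e^{\delta^2m}$; elsewhere use (7). With $y'$ held fixed,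
$$E_p\big[e^{\alpha pd_i^2/(2m)}\mathbf 1_{|A_{ij}|>\delta m}\big]\le2e^{-\delta^2m}+m\,e^{-n\alpha p\delta'^2/6}.$$

**Step 5: union bound.** Put $c_0=\min(\delta^2,\alpha p\delta'^2/6)$ and $\varepsilon_0(\delta)=\min(\delta,\varepsilon_1/2,c_0/(8\alpha))$. For $\varepsilon\le\varepsilon_0(\delta)$ we have $4\alpha\varepsilon\le c_0/2$. Hence by (6), and since $\delta'\le\delta$, each bad event $\{|d_i|>\delta m\}$, $\{|A_{ij}|>\delta m\}$ has conditional probability, given $y'$ with $\|y'\|\le\varepsilon m$, at most $e^{c_0m/2}(m+2)e^{-c_0(m-1)}\le e^{-2cm}$ with $c=c_0/8$, for $m$ large. On $B_\varepsilon$, $\|y'\|\le\varepsilon m$. Conversely $\|y'\|\le\varepsilon m$ implies $\|y\|\le\varepsilon m+|y_i|\le\varepsilon m+\sqrt m\le2\varepsilon m$ for $m$ large. There are at most $2m^2$ bad events, and $2\varepsilon\le\varepsilon_1$, so Lemma 7 gives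
$$P_t(B_\varepsilon\cap G_\delta^c)\le2m^2e^{-2cm}P_t(B_{2\varepsilon})\le4m^2e^{-2cm}P_t(B_\varepsilon)\le e^{-cm}P_t(B_\varepsilon).\qquad\square$$

## 8. Averaging over one edge

Write $\langle\cdot\rangle=E_t[\,\cdot\mid B_\varepsilon]$ with $\varepsilon\le\varepsilon_0(\delta)$. The only tool for computing moments is the conditional mean of one edge given the rest. $Q$ is affine in $y_{ij}$; its coefficient collects the triangles, cherries and single edge containing $\{i,j\}$:
$$q_{ij}=\frac\alpha m\big[A_{ij}+p(d_i+d_j-2y_{ij})-2p^2\big],\tag{8}$$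
which does not depend on $y_{ij}$. Under $P_t$, given the other edges, $x_{ij}=1$ has probability $\frac{e^{\lambda+tq_{ij}}}{1+e^{\lambda+tq_{ij}}}$. So the conditional mean of $y_{ij}$ is $b_{ij}=\varphi(tq_{ij})$ with $\varphi(z)=\frac{e^{\lambda+z}}{1+e^{\lambda+z}}-p$. Since $\varphi(0)=0$, $\varphi'(0)=v$, $|\varphi'|\le\frac14$, $|\varphi''|\le1$, and $|\varphi|\le1$,
$$b_{ij}=tv\,q_{ij}+r_{ij},\qquad|r_{ij}|\le q_{ij}^2,\qquad|b_{ij}|\le\min(1,|q_{ij}|).\tag{9}$$

**Lemma 9 (integration by parts).** If $F$ does not depend on $y_{ij}$ and $|F|\le m^6$, then $|\langle Fy_{ij}\rangle-\langle Fb_{ij}\rangle|\le e^{-\gamma m^2}$ for some $\gamma>0$ and $m$ large, uniformly in $F$ and $\{i,j\}$.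

*Proof.* Without the conditioning on $B_\varepsilon$ the difference is zero; we check that the boundary of $B_\varepsilon$ does not matter. Let $B'\subset B_\varepsilon$ be the set of configurations for which both values of $x_{ij}$ give elements of $B_\varepsilon$. Its indicator does not depend on $y_{ij}$, so $E_t[\mathbf 1_{B'}F(y_{ij}-b_{ij})]=0$. Flipping $x_{ij}$ changes $y$ by a matrix of norm $1$, so $B_\varepsilon\setminus B'\subset\{\|y\|>\varepsilon m-1\}\cap B_\varepsilon\subset B_\varepsilon\setminus B_{\varepsilon/2}$ for $m$ large. There $|F(y_{ij}-b_{ij})|\le2m^6$, and by Lemma 7 the conditional probability of this set given $B_\varepsilon$ is at most $e^{-\gamma'm^2}$. Take $\gamma=\gamma'/2$. $\square$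

## 9. The mean of $Q$ in the tilted phase

**Proposition 10.** There are $K,\delta_0>0$ depending only on $(\alpha,p)$ such that for $\delta\le\delta_0$, $\varepsilon\le\varepsilon_0(\delta)$ and every $t\in[0,1]$,
$$\limsup_{m\to\infty}\Big|\frac1m\langle Q\rangle-\frac{tw^2}{2(1-tw)}-\frac{t\alpha^2v^3}6\Big|\le K\delta.$$

To find $\langle C\rangle$ and $\langle\tilde T\rangle$ we replace one factor $y_{ij}$ by $b_{ij}\approx tvq_{ij}$. Since $q_{ij}$ again involves $A_{ij}$, $d_i$, $d_j$, this produces equations linking the expectations of $|d|^2$, $s^2$, $\mathrm{tr}\,y^4$ and $\mathrm{tr}\,y^3$. These equations close, and can be solved.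

**Preparations.** All errors will be measured by
$$\Xi=\mathrm{tr}\,y^4+m|d|^2+m^3,\qquad\bar\Xi=\langle\Xi\rangle\ge m^3,\qquad\Theta=\langle|d|^2\rangle.$$
By (8), $|q_{ij}|\le\frac\alpha m(|A_{ij}|+|d_i|+|d_j|+4)$, so squaring and summing,
$$\sum_{i\ne j}q_{ij}^2\le K\,\Xi/m^2.\tag{10}$$
All quantities below are polynomially bounded in $m$, so by Lemma 8 the event $G_\delta^c$ contributes $o(1)$ to every expectation. The errors from Lemma 9, summed over polynomially many terms, are also $o(1)$. On $B_\varepsilon$ we have $|s|\le\varepsilon m^2$ and $|\mathrm{tr}\,y^3|\le\|y\|\|y\|_F^2\le\varepsilon m^3$. Since $y_{ij}^2=v+(1-2p)y_{ij}$ (check $x_{ij}=0,1$), $\|y\|_F^2=m(m-1)v+(1-2p)s$ and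
$$\big|\|y\|_F^2-m^2v\big|\le2\varepsilon m^2\quad(m\ge1/\varepsilon).\tag{11}$$
Likewise $A_{ii}=(m-1)v+(1-2p)d_i$, so on $G_\delta$, $|A_{ii}-mv|\le2\delta m$ for $m$ large. Recall $\varepsilon\le\delta$ and $0\le A_{ii}\le m$. We shall often use $m\,\Xi^{1/2}\le m^{-1/2}\,\Xi$, which follows from $\Xi\ge m^3$.

**Step 1: the fourth moment.** This computes $\sum_{i\ne j}A_{ij}^2$, needed for triangles and to bound $\bar\Xi$. Write
$$\sum_{i\ne j}A_{ij}^2=\sum_{i\ne j}\sum_ky_{ik}^2y_{kj}^2+\sum_{i\ne j}\sum_{k\ne i,j}y_{ik}\,y_{kj}(A_{ij}-y_{ik}y_{kj}).$$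
The first sum is $\sum_k(A_{kk}^2-\sum_iy_{ik}^4)$. On $G_\delta$, $|A_{kk}^2-m^2v^2|\le2\delta m\cdot2m$, so the first sum is $m^3v^2+O(\delta m^3)+O(m^2)$. In the second sum the factor of $y_{ik}$ does not depend on $y_{ik}$, which occurs in $A_{ij}$ only through the removed summand. By Lemma 9 its expectation is $\langle\sum_{i\ne k}b_{ik}\Phi_{ik}\rangle+o(1)$ with
$$\Phi_{ik}=\sum_{j\ne i,k}y_{kj}(A_{ij}-y_{ik}y_{kj})=(y^3)_{ik}-y_{ik}(A_{ii}+A_{kk}-y_{ik}^2);$$
here $\sum_jA_{ij}y_{jk}=(y^3)_{ik}$, the term $j=i$ removes $y_{ik}A_{ii}$, the term $j=k$ is $0$, and $\sum_{j\ne i,k}y_{kj}^2=A_{kk}-y_{ik}^2$. The off-diagonal Frobenius norm of $\Phi$ is at most $\|y\|\|y^2\|_F+2m\|y\|_F\le\varepsilon m\,\Xi^{1/2}+2m^2$. By Cauchy–Schwarz, (9) and (10),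
$$\sum_{i\ne k}|b_{ik}\Phi_{ik}|\le K\frac{\Xi^{1/2}}m\big(\varepsilon m\,\Xi^{1/2}+2m^2\big)\le K(\varepsilon+m^{-1/2})\,\Xi.$$
Adding $\sum_iA_{ii}^2=m^3v^2+O(\delta m^3)$ on $G_\delta$ to form $\mathrm{tr}\,y^4$, and using $\bar\Xi\ge m^3$, we get for $m$ large
$$\Big|\Big\langle\sum_{i\ne j}A_{ij}^2\Big\rangle-m^3v^2\Big|\le K\delta\bar\Xi,\qquad\big|\langle\mathrm{tr}\,y^4\rangle-2m^3v^2\big|\le K\delta\bar\Xi.\tag{12}$$

**Step 2: the degrees.** This gives a linear relation between $\Theta$ and $\langle s^2\rangle$, and an a priori bound on both. From $|d|^2=\|y\|_F^2+\sum_{i\ne k}y_{ik}(d_i-y_{ik})$ and Lemma 9,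
$$\Theta=\langle\|y\|_F^2\rangle+\Big\langle\sum_{i\ne k}b_{ik}(d_i-y_{ik})\Big\rangle+o(1).$$
To insert $b_{ik}=tvq_{ik}+r_{ik}$ we need three identities.

* $\sum_{i\ne k}(d_i-y_{ik})(d_i+d_k-2y_{ik})=(m-6)|d|^2+s^2+2\|y\|_F^2$. Indeed the products give $(m-1)|d|^2$, then $s^2-|d|^2$, then $-2|d|^2$, $-|d|^2$, $-|d|^2$ and $2\|y\|_F^2$.
* $\sum_{i\ne k}(d_i-y_{ik})A_{ik}=d^Tyd-\sum_id_iA_{ii}-\mathrm{tr}\,y^3$, because $A\mathbf1=yd$. Here $|d^Tyd|\le\varepsilon m|d|^2$ and $|\sum_id_iA_{ii}|\le m\cdot m^{1/2}|d|\le m\,\Xi^{1/2}\le m^{-1/2}\,\Xi$.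
* $\sum_{i\ne k}(d_i-y_{ik})=(m-1)s-s=(m-2)s$.

Multiply by $\frac{tv\alpha}m$ with the coefficients $p$, $1$, $-2p^2$ from (8), and recall $\alpha pv=w$. The first identity gives $tw(|d|^2+\frac{s^2}m)$ plus $\frac{tw}m(-6|d|^2+2\|y\|_F^2)=O(\Xi/m^2)$. The second gives $O((\varepsilon+m^{-1/2})\,\Xi/m)$, using $\varepsilon|d|^2\le\varepsilon\,\Xi/m$ and $\varepsilon m^2\le\varepsilon\,\Xi/m$. The third gives at most $K|s|\le K\varepsilon m^2\le K\varepsilon\,\Xi/m$. Thus the part with $tvq_{ik}$ equals $tw(|d|^2+s^2/m)+O((\varepsilon+m^{-1/2})\,\Xi/m)$. On $G_\delta$ the remainder is at most $\sum|d_i-y_{ik}|q_{ik}^2\le2\delta m\cdot K\,\Xi/m^2$ for $m$ large. With (11), for $m$ large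
$$\Big|\Theta-m^2v-tw\Big(\Theta+\frac{\langle s^2\rangle}m\Big)\Big|\le K\delta\,\frac{\bar\Xi}m.\tag{13}$$
By Cauchy–Schwarz $s^2=(\mathbf1^Td)^2\le m|d|^2$, and $2tw\le2w<1$, so (13) gives $(1-2w)\Theta\le m^2v+K\delta\bar\Xi/m$. With (12), $\bar\Xi=\langle\mathrm{tr}\,y^4\rangle+m\Theta+m^3\le Km^3+K\delta\bar\Xi$. Choose $\delta_0$ so that $K\delta_0\le\frac12$ here. For $\delta\le\delta_0$
$$\bar\Xi\le Km^3,\qquad\Theta\le Km^2.\tag{14}$$

**Step 3: the total edge fluctuation.** We show that the term $\langle s^2\rangle/m$ in (13) is negligible. Since $s=\sum_{i\ne k}y_{ik}$ counts every edge twice, $s^2=\sum_{i\ne k}y_{ik}(s-2y_{ik})+2\|y\|_F^2$, and $s-2y_{ik}$ does not depend on $y_{ik}$. By Lemma 9, with $|b_{ik}|,|y_{ik}|\le1$, $\langle s^2\rangle\le\langle s\sum_{i\ne k}b_{ik}\rangle+4m^2+o(1)$. Next, from (8) and $\sum_{i\ne k}A_{ik}=|d|^2-\|y\|_F^2$,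
$$\sum_{i\ne k}q_{ik}=\frac\alpha m\big[2p(m-2)s+|d|^2-\|y\|_F^2-2p^2m(m-1)\big].$$
Multiply by $tvs$. The first term gives at most $2tw\,s^2$; as $|s|\le\varepsilon m^2$, the others give at most $K\varepsilon m(|d|^2+m^2)\le K\varepsilon\,\Xi$. The remainder satisfies $|s|\sum|r_{ik}|\le\varepsilon m^2\cdot K\,\Xi/m^2$. So $s\sum_{i\ne k}b_{ik}\le2tw\,s^2+K\varepsilon\,\Xi$, and $(1-2w)\langle s^2\rangle\le K\varepsilon\bar\Xi+4m^2+o(1)$. By (14), $\langle s^2\rangle\le K\delta m^3$ for $m$ large. Here nondegeneracy $2w<1$ is essential. Inserting this and (14) into (13),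
$$\Theta=\frac{m^2v}{1-tw}+O(\delta m^2),$$
$$\frac{\alpha p}m\langle C\rangle=\frac{\alpha p}{2m}\big(\Theta-\langle\|y\|_F^2\rangle\big)=\frac{\alpha pv\,m}2\cdot\frac{tw}{1-tw}+O(\delta m)=m\,\frac{tw^2}{2(1-tw)}+O(\delta m).$$

**Step 4: centered triangles.** This evaluates $\langle\tilde T\rangle$. We have $6\tilde T=\sum_{i\ne j}y_{ij}A_{ij}$, and $A_{ij}$ does not depend on $y_{ij}$, so $6\langle\tilde T\rangle=\langle\sum_{i\ne j}b_{ij}A_{ij}\rangle+o(1)$. By (8) the part with $tvq_{ij}$ is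
$$\frac{tv\alpha}m\Big\langle\sum_{i\ne j}A_{ij}^2+2p\Big(d^Tyd-\sum_id_iA_{ii}\Big)-2p\,\mathrm{tr}\,y^3-2p^2(|d|^2-\|y\|_F^2)\Big\rangle.$$
By (12) and (14) the first sum has expectation $m^3v^2+O(\delta m^3)$. The others are $O(\varepsilon m\Theta)$, $O(m^{-1/2}\bar\Xi)$, $O(\varepsilon m^3)$ and $O(\Theta+m^2)$, all $O(\delta m^3)$ for $m$ large. The total is $t\alpha v^3m^2+O(\delta m^2)$. On $G_\delta$ the remainder is at most $\sum|A_{ij}|q_{ij}^2\le\delta m\cdot K\,\Xi/m^2$, of expectation at most $K\delta m^2$. So $\frac\alpha m\langle\tilde T\rangle=m\,\frac{t\alpha^2v^3}6+O(\delta m)$.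

Finally $|\frac{2\alpha p^2}mY|\le\alpha\varepsilon m\le\alpha\delta m$. Summing the three parts of $Q$ gives Proposition 10. $\square$

## 10. The restricted partition function to order $m$

**Corollary 11.** For every $\varepsilon\in(0,\varepsilon_1]$, $\log E_p[\mathbf 1_{B_\varepsilon}e^Q]=m\,\kappa(p)+o(m)$. Hence
$$\log Z(B_\varepsilon)=m^2U(p)+m\big(-U(p)+g(p)\big)+o(m).\tag{15}$$

*Proof.* We integrate Proposition 10 in $t$. Let $\delta\le\delta_0$, $\varepsilon\le\varepsilon_0(\delta)$, and $\psi_m(t)=\log E_p[\mathbf 1_{B_\varepsilon}e^{tQ}]$. It is convex with $\psi_m'(t)=E_t[Q\mid B_\varepsilon]$, so $\psi_m'$ is nondecreasing. By Proposition 10 at $t=0$ and $t=1$, $\psi_m'/m$ is bounded on $[0,1]$ uniformly in large $m$. Also $\psi_m(0)=\log P_p(B_\varepsilon)\to0$ by Lemma 7. By Proposition 10 for each $t$ and the reverse Fatou lemma, which the uniform bound permits,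
$$\limsup_m\Big|\frac{\psi_m(1)}m-\int_0^1\Big(\frac{tw^2}{2(1-tw)}+\frac{t\alpha^2v^3}6\Big)dt\Big|\le K\delta.$$
Substituting $z=tw$, $\int_0^1\frac{tw^2}{2(1-tw)}dt=\frac12\int_0^w\frac z{1-z}dz=-\frac12\log(1-w)-\frac w2$, so the integral equals $\kappa(p)$. By Lemma 7 at $t=1$, changing $\varepsilon$ within $(0,\varepsilon_1]$ multiplies $E_p[\mathbf 1_{B_\varepsilon}e^Q]$ by a factor tending to $1$. So the bound holds for each fixed $\varepsilon\le\varepsilon_1$ and every small $\delta$; let $\delta\to0$. Then (15) is (4), with $2N=m^2-m$ and $g=-\frac\alpha3u^3+\kappa$. $\square$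

## 11. The sign of $\Delta$

**Proposition 12.** $\Delta>0$ at every point of $\mathcal M^{RS}$.

*Proof.* Write $u_i=u_i^*$ and $w_i=w(u_i)$. Here
$$\Delta=\tfrac\alpha3(u_2^3-u_1^3)-\big(\kappa(u_2)-\kappa(u_1)\big),$$
and we must show that $\kappa$ cannot compensate the first term.

**Step 1: $u_2>\frac23$.** By (c), $0<w_i<\frac12$. As $u_1,u_2$ are the only global maximizers, $U$ attains its minimum over $[u_1,u_2]$ at an interior point $u_3$, where $U''(u_3)\ge0$, so $w(u_3)\ge\frac12$ by (1). Since $w'(u)=\alpha u(2-3u)$, $w$ is increasing on $[0,\frac23]$. So $u_2\le\frac23$ would give $w_2>w(u_3)\ge\frac12$, a contradiction.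

**Step 2: an upper bound for $\kappa(u_2)-\kappa(u_1)$.** Let $L(w)=-\frac12\log(1-w)-\frac w2$; then $L'(w)=\frac w{2(1-w)}\in[0,\frac12]$ on $[0,\frac12]$. Also $\frac{\alpha^2}{12}v(u)^3=w(u)^2\rho(u)$ with $\rho(u)=\frac{1-u}{12u}$, which is decreasing, and $\rho(u_2)<\rho(\frac23)=\frac1{24}$. Since $\rho(u_1)\ge\rho(u_2)$ and $w_1+w_2<1$,
$$\kappa(u_2)-\kappa(u_1)\le\tfrac12(w_2-w_1)_++(w_2^2-w_1^2)_+\,\rho(u_2)\le\tfrac{13}{24}(w_2-w_1)_+.$$

**Step 3: comparison.** If $w_2\le w_1$, then $\Delta\ge\frac\alpha3(u_2^3-u_1^3)>0$. Otherwise put $\sigma=u_1+u_2$ and $\tau=u_1^2+u_1u_2+u_2^2$. Then $u_2^3-u_1^3=(u_2-u_1)\tau$ and $w_2-w_1=\alpha(u_2-u_1)(\sigma-\tau)$, so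
$$\Delta\ge\alpha(u_2-u_1)\Big[\frac\tau3-\frac{13}{24}(\sigma-\tau)\Big]=\frac78\,\alpha(u_2-u_1)\Big[\tau-\frac{13}{21}\sigma\Big].$$
For fixed $u_1$ the last bracket is increasing in $u_2\ge\frac23$, its derivative being $u_1+2u_2-\frac{13}{21}>0$. At $u_2=\frac23$ it equals $u_1^2+\frac23u_1+\frac49-\frac{13}{21}u_1-\frac{26}{63}=u_1^2+\frac{u_1}{21}+\frac2{63}>0$. $\square$

## 12. Comparing the phases: proofs of Theorems 1, 2 and 3

**Proof of Theorem 1.** Let $(\alpha,h)\in\mathcal M^{RS}$. By (c), Sections 5–10 apply with $p=u_1^*$ and with $p=u_2^*$; in both cases $\varepsilon_1=\frac14(u_2^*-u_1^*)$. Let $B_\varepsilon^1,B_\varepsilon^2$ be the corresponding events, with $\varepsilon\le\varepsilon_1$.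

**Step 1: the two events are disjoint and fill the space.** On both at once, (3) would give $(u_2^*-u_1^*)m(m-1)\le2\varepsilon m^2\le\frac12(u_2^*-u_1^*)m^2$, impossible for $m\ge3$. By Lemma 5, $F^*=\{u_1^*,u_2^*\}$. By Lemma 6, $\delta_\square(G,u_i^*)\le\eta'$ with $\eta'$ small implies $G\in B_\varepsilon^i$ for $m$ large. So Theorem 4 gives $P((B_\varepsilon^1\cup B_\varepsilon^2)^c)\le Ce^{-\gamma m^2}$.

**Step 2: their weights.** As $U(u_1^*)=U(u_2^*)$, (15) gives
$$\frac{P(B_\varepsilon^2)}{P(B_\varepsilon^1)}=\frac{Z(B_\varepsilon^2)}{Z(B_\varepsilon^1)}=e^{m(g(u_2^*)-g(u_1^*))+o(m)}=e^{-m\Delta+o(m)}.$$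
Since $\Delta>0$ by Proposition 12, $P(B_\varepsilon^1)\to1$ and $P(B_\varepsilon^2)=e^{-m\Delta+o(m)}$.

**Step 3: back to the edge density.** On $B_\varepsilon^i$, (3) gives $|2S_m/m^2-u_i^*|\le\varepsilon+\frac1m$. Let $\eta<\frac14(u_2^*-u_1^*)$ and $\varepsilon<\eta/2$. For $m$ large, the event $\{|2S_m/m^2-u_i^*|\le\eta\}$ contains $B_\varepsilon^i$ and is disjoint from the other ball, so it differs from $B_\varepsilon^i$ only inside $(B_\varepsilon^1\cup B_\varepsilon^2)^c$, of probability at most $Ce^{-\gamma m^2}$. This gives both estimates, and since $\eta$ can be taken arbitrarily small, $2S_m/m^2\to\delta_{u_1^*}$ in distribution. As seen in Section 2, Conjecture 2 therefore fails at every point of $\mathcal M^{RS}$. $\square$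

**Lemma 13.** If $\alpha>0$ and $(\alpha,h)\ne(\alpha_c,h_c)$, every global maximizer $u$ of $U_{\alpha,h}$ satisfies $2w(u)<1$.

*Proof.* A maximizer is interior, so $U'(u)=0$ and $U''(u)\le0$, i.e. $w(u)\le\frac12$ by (1). Suppose $w(u)=\frac12$. If $w'(u)\ne0$, then $U''$ changes sign at $u$, so $U'$ has a strict local extremum with value $0$ at $u$. Then $U$ is strictly monotone near $u$, a contradiction. If $w'(u)=0$, then $u=\frac23$, and $w(u)=\frac{4\alpha}{27}=\frac12$ gives $\alpha=\frac{27}8$; by (2), $h=\log2-\frac{27}8\cdot\frac49=\log2-\frac32$. This is the excluded critical point. $\square$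

**Proof of Theorem 2.** By Lemma 13, (15) applies at each of the one or two maximizers $p$, and $U(p)=f$. As in Step 1 above, for small $\varepsilon$ the balls $B_\varepsilon$ around the maximizers are disjoint for $m\ge3$ and their complement has probability at most $Ce^{-\gamma m^2}$. So $\log Z_{m,\alpha,h}$ equals, up to $o(1)$, the logarithm of the sum of the one or two restricted partition functions in (15), which is $m^2f+m(-f+\max g)+o(m)$. $\square$

**Proof of Theorem 3.** Write $q=q(\alpha)$, and $Z_h(B)$ for the restricted partition function at field $h$.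

**Step 1: effect of the shift.** Passing from $q$ to $h_m$ multiplies each weight by $e^{(x_m/m)S_m}$. On $B_\varepsilon^i$, (3) gives $|S_m-\frac12u_i^*m^2|\le\frac12(\varepsilon m^2+m)$. So, by Step 2 of the proof of Theorem 1,
$$\log\frac{Z_{h_m}(B_\varepsilon^1)}{Z_{h_m}(B_\varepsilon^2)}=m\Big[\Delta-\frac x2(u_2^*-u_1^*)\Big]+O\big(\varepsilon(|x|+1)m\big)+o(m).\tag{16}$$
The bracket is positive for $x<x_c$ and negative for $x>x_c$. Since $0\le S_m\le m^2/2$, the factors $e^{(x_m/m)S_m}$ vary by at most $e^{|x_m|m/2}$. So sets of $P_{m,\alpha,q}$-probability at most $Ce^{-\gamma m^2}$ have $P_{m,\alpha,h_m}$-probability at most $Ce^{-\gamma m^2+|x_m|m}\to0$. In particular $P_{m,\alpha,h_m}(B_\varepsilon^1\cup B_\varepsilon^2)\to1$ for every $\varepsilon\le\varepsilon_1$.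

**Step 2: $x\ne x_c$.** For all small $\varepsilon$ the bracket in (16) dominates, so $P_{m,\alpha,h_m}(B_\varepsilon^1)\to1$ if $x<x_c$ and $P_{m,\alpha,h_m}(B_\varepsilon^2)\to1$ if $x>x_c$. Since $|2S_m/m^2-u_i^*|\le\varepsilon+\frac1m$ on $B_\varepsilon^i$, this is the first claim.

**Step 3: prescribing $k$.** Fix $\varepsilon\le\varepsilon_1$. The map $x\mapsto P_{m,\alpha,q+x/m}(B_\varepsilon^1)$ is continuous. By Step 2 for some small $\varepsilon'\le\varepsilon$, and since $B_{\varepsilon'}^1\subset B_\varepsilon^1$ while $B_{\varepsilon'}^2\subset B_\varepsilon^2$ is disjoint from $B_\varepsilon^1$, it tends to $1$ at each fixed $x<x_c$ and to $0$ at each fixed $x>x_c$. So for each $n$ and all large $m$ its value exceeds $k$ at $x_c-\frac1n$ and is below $k$ at $x_c+\frac1n$. By the intermediate value theorem there are $x_m\to x_c$ at which it equals $k$ for all large $m$. Put $h_m=q+x_m/m$. For each smaller $\varepsilon'$, $B_\varepsilon^i\setminus B_{\varepsilon'}^i\subset(B_{\varepsilon'}^1\cup B_{\varepsilon'}^2)^c$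 for $m\ge3$, which is negligible by Step 1. Hence $P_{m,\alpha,h_m}(B_{\varepsilon'}^1)\to k$ and $P_{m,\alpha,h_m}(B_{\varepsilon'}^2)\to1-k$ for every small $\varepsilon'$, and $2S_m/m^2\to k\delta_{u_1^*}+(1-k)\delta_{u_2^*}$ in distribution. $\square$
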